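\title{Common fixed points for nonexpansive actions of left amenable semigroups on dual Banach spaces}

\begin{abstract}
We prove that every representation of a left amenable discrete semigroup by norm nonexpansive, weak*-continuous self-maps of a nonempty weak*-compact convex subset of a dual Banach space has a common fixed point. No separability is assumed, and convexity can be weakened to star-shapedness. The proof composes many random contractions to build a random point whose law is almost invariant and almost concentrated; in the limit the law is an invariant Dirac mass. The same argument characterizes the semitopological semigroups $S$ for which $LUC(S)$ has a left invariant mean, and it shows that for convex sets the common fixed point set is a nonexpansive retract.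
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, semigroups are nonempty. Let $S$ be a discrete semigroup and let $\ell^\infty(S)$ be the space of bounded real functions on $S$ with the supremum norm. For $s\in S$ put $(\ell_sf)(t)=f(st)$. A \emph{mean} on a subspace $X\subset\ell^\infty(S)$ containing the constants is a linear functional $m$ on $X$ with $m(1)=1$ and $m(f)\ge0$ whenever $f\ge0$; then $\inf f\le m(f)\le\sup f$, so $\|m\|=1$. If $\ell_sX\subset X$ for all $s$, the mean is \emph{left invariant} when $m(\ell_sf)=m(f)$ for all $s\in S$ and $f\in X$. The semigroup $S$ is \emph{left amenable} if $\ell^\infty(S)$ has a left invariant mean. (Complex functions give the same notion: restrict a mean to real functions, or extend it by $m(f+ig)=m(f)+im(g)$.) Such a mean is an average over $S$ that does not see left multiplication. On a finite group the uniform average is one. On $(\mathbb N,+)$ the averages $m_n$ over $\{1,\dots,n\}$ satisfy $|m_n(\ell_af)-m_n(f)|\le 2a\|f\|_\infty/n$, so any weak* cluster point of $(m_n)$ is one.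

A \emph{representation} of $S$ on a set $K$ is a family $\{T_s:s\in S\}$ of self-maps of $K$ with $T_{st}=T_sT_t$. A map $T$ on a subset of a normed space is \emph{nonexpansive} if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y$. Consider the following property of $S$.

\begin{itemize}
\item[(G)] Whenever $\{T_s:s\in S\}$ is a representation of $S$ by norm nonexpansive, weak*-weak* continuous self-maps of a nonempty weak*-compact convex subset $K$ of a dual Banach space, there is $y\in K$ with $T_sy=y$ for all $s\in S$.
\end{itemize}

Two results are known: (i) a discrete semigroup with property (G) is left amenable; (ii) a left reversible discrete semigroup has the property obtained from (G) by requiring in addition that $K$ be norm-separable. Here \emph{left reversible} means that $aS\cap bS\ne\emptyset$ for all $a,b\in S$. The question, posed in \cite{review}, is the converse of (i):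
\begin{quote}
\emph{Does every left amenable discrete semigroup have property \textup{(G)}?}
\end{quote}

Two-point semigroups show why \emph{left} amenability is the relevant condition. If $S=\{a,b\}$ with $st=t$, then $\ell_sf=f$, every mean is left invariant, and $T_sT_t=T_t$ says that every point $T_tx$ is a common fixed point. If $st=s$, then $\ell_sf$ is the constant $f(s)$, no mean is left invariant, and the constant maps $T_a\equiv0$, $T_b\equiv1$ form a representation on $[0,1]$ without a common fixed point.

One would guess that the answer is yes. A left amenable semigroup is left reversible: $\ell_a1_{aS}=1$ gives $m(1_{aS})=1$, and two disjoint sets cannot both have mean $1$. So (ii) covers norm-separable $K$. Affine actions and single maps are also easy (Section~\ref{sec:idea}). The guess is correct, even for sets that are only star-shaped. A set $K$ is \emph{star-shaped about $x_0\in K$} if $\kappa x_0+(1-\kappa)y\in K$ for all $y\in K$ and $\kappa\in[0,1]$; a convex set is star-shaped about each of its points.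

\begin{theorem}\label{thm:discrete}
Let $S$ be a left amenable discrete semigroup, $E=(E_*)^*$ a dual Banach space, and $K\subset E$ a nonempty weak*-compact star-shaped set. Let $\{T_s:s\in S\}$ be a representation of $S$ by norm nonexpansive, weak*-weak* continuous self-maps of $K$. Then there is $y\in K$ with $T_sy=y$ for all $s\in S$. In particular, $S$ has property \textup{(G)}.
\end{theorem}

The proof requires no separability and uses no cancellation or invertibility in $S$.

The method extends to semigroups with a topology. A \emph{semitopological semigroup} is a semigroup with a Hausdorff topology in which multiplication is separately continuous. Let $LUC(S)$ be the space of bounded continuous real functions $f$ on $S$ for which $s\mapsto\ell_sf$ is continuous in the supremum norm. A representation on $K\subset E$ is \emph{jointly weak*-continuous} if $(s,x)\mapsto T_sx$ is continuous from $S\times(K,w^*)$ to $(K,w^*)$. For discrete $S$ we have $LUC(S)=\ell^\infty(S)$, and joint continuity means only that each $T_s$ is weak*-continuous.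

\begin{theorem}\label{thm:top}
For a semitopological semigroup $S$ the following are equivalent.
\begin{enumerate}
\item[(a)] $LUC(S)$ has a left invariant mean.
\item[(b)] Every jointly weak*-continuous representation of $S$ by norm nonexpansive self-maps of a nonempty weak*-compact star-shaped subset of a dual Banach space has a common fixed point.
\item[(c)] The same holds for nonempty weak*-compact convex sets $K$.
\item[(d)] For every representation as in \textup{(c)}, the common fixed point set $F$ is nonempty and is the range of a norm nonexpansive retraction $r:K\to F$.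
\end{enumerate}
In particular, a discrete semigroup has property \textup{(G)} if and only if it is left amenable, and then $F$ is always a nonexpansive retract of $K$.
\end{theorem}

Section~\ref{sec:tools} collects the standard tools. Section~\ref{sec:idea} shows the idea for the group of order two. Section~\ref{sec:random} contains the construction and the variance estimate, in a form that serves both theorems, which are proved in Sections~\ref{sec:discrete} and~\ref{sec:top}.

\section{Weak*-compact sets, finite means, and variance}\label{sec:tools}

\subsection*{Weak*-compact sets}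
Let $E=(E_*)^*$ be a real or complex dual Banach space and $K\subset E$ nonempty and weak*-compact. By the uniform boundedness principle $K$ is norm bounded; write $D=\operatorname{diam}K<\infty$. The set $K$ is weak*-closed, hence norm closed and complete. Let $C(K)$ be the space of real weak*-continuous functions on $K$, and put
\[
\mathcal L=\{\operatorname{Re}\langle\,\cdot\,,e\rangle : e\in E_*,\ \|e\|\le1\}\subset C(K).
\]
Functions in $\mathcal L$ are both weak*-continuous and $1$-Lipschitz for the norm; this is how the two structures on $K$ will interact. They separate points: if $x\neq y$, then $\langle x-y,e\rangle\ne0$ for some $e$, and a scalar multiple of $e$ of norm at most $1$ makes this number positive.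

By the Riesz representation theorem the set $P(K)$ of Radon probability measures on the compact Hausdorff space $(K,w^*)$ is the set of positive functionals $\nu$ on $C(K)$ with $\nu(1)=1$, and it is weak*-compact in $C(K)^*$ by the Banach--Alaoglu theorem. The support $\operatorname{supp}\nu$ is the complement of the union of all open $\nu$-null sets, and $\nu(\operatorname{supp}\nu)=1$ because $\nu$ is Radon. If $h\ge0$ is continuous and $\nu(h)=0$, then the open set $\{h>0\}$ is null, so $h=0$ on $\operatorname{supp}\nu$.

\subsection*{Finite means}
An invariant mean is in general not a measure on $S$, so one cannot sample from it. We replace it by finitely supported probabilities that are almost invariant. A \emph{finite mean} is a finitely supported function $p:S\to[0,1]$ with $\sum_tp(t)=1$. For $a\in S$ put $(\delta_a*p)(u)=\sum_{t:\,at=u}p(t)$. This is the law of $as$ when $s$ has law $p$, and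
\begin{equation}\label{eq:conv}
\sum_u(\delta_a*p)(u)\,k(u)=\sum_tp(t)\,k(at)\qquad(k\in\ell^\infty(S)).
\end{equation}
The passage from a mean to finite means is one separation argument, which we use twice.

\begin{lemma}\label{lem:sep}
Let $m$ be a mean on a subspace $X\subset\ell^\infty(S)$ containing the constants. Let $(v_t)_{t\in S}$ be vectors in a real normed space $V$ such that, for every $\theta\in V^*$, the function $t\mapsto\theta(v_t)$ belongs to $X$ and has mean $0$. Then for every $\delta>0$ there is a finite mean $p$ with $\|\sum_tp(t)v_t\|\le\delta$.
\end{lemma}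

\begin{proof}
Otherwise $0$ is not in the norm closure of the convex hull of $\{v_t\}$. The Hahn--Banach theorem then gives $\theta\in V^*$ and $\eta>0$ with $\theta(v_t)\ge\eta$ for all $t$, and the mean of $t\mapsto\theta(v_t)$ is at least $\eta$, a contradiction.
\end{proof}

\begin{lemma}[Day]\label{lem:day}
Let $S$ be left amenable. For every finite $A\subset S$ and $\delta>0$ there is a finite mean $p$ with $\|\delta_a*p-p\|_1\le\delta$ for all $a\in A$.
\end{lemma}

\begin{proof}
Let $V=\ell^1(S)^A$ with the maximum of the norms, and $v_t=(1_{\{at\}}-1_{\{t\}})_{a\in A}$, so that $\sum_tp(t)v_t=(\delta_a*p-p)_{a\in A}$. A functional $\theta\in V^*$ is a family $(f_a)_{a\in A}$ in $\ell^\infty(S)$, and $\theta(v_t)=\sum_{a}(\ell_af_a-f_a)(t)$. A left invariant mean vanishes on this function, so Lemma~\ref{lem:sep} applies.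
\end{proof}

\subsection*{Variance of a function of independent variables}
The next lemma is the orthogonality of martingale differences on a finite probability space.

\begin{lemma}\label{lem:mart}
Let $s_1,\dots,s_M$ be independent random elements of $S$ whose laws are finite means $p_1,\dots,p_M$, and let $X=g(s_1,\dots,s_M)$ be real. For $0\le m\le M$ put
\[
g_m(a_1,\dots,a_m)=\mathbb E\,g(a_1,\dots,a_m,s_{m+1},\dots,s_M).
\]
Suppose that for each $m\ge1$ we have $|g_m(w,a)-g_m(w,a')|\le b_m$ for all $w\in\prod_{j<m}\operatorname{supp}p_j$ and $a,a'\in\operatorname{supp}p_m$. Then $\operatorname{Var}X\le\sum_{m=1}^Mb_m^2$.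
\end{lemma}

\begin{proof}
Let $d_m=g_m(s_1,\dots,s_m)-g_{m-1}(s_1,\dots,s_{m-1})$, so that $X-\mathbb EX=\sum_md_m$. By independence $g_{m-1}(w)=\sum_ap_m(a)g_m(w,a)$. Hence $|d_m|\le b_m$, and the average of $d_m$ over $s_m$, with the earlier variables fixed, is $0$. For $j<m$ the variable $d_j$ depends only on $s_1,\dots,s_{m-1}$, so $\mathbb E\,d_jd_m=0$. Therefore $\operatorname{Var}X=\sum_m\mathbb E\,d_m^2\le\sum_mb_m^2$.
\end{proof}

The hypothesis concerns the conditional expectations $g_m$, not $g$ itself. This distinction is essential below.

\section{The idea: the group of order two}\label{sec:idea}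

Let $K$ be star-shaped about $x_0$. For $\kappa\in(0,1)$ write $\lambda=1-\kappa$ and
\begin{equation}\label{eq:c}
c(y)=\kappa x_0+\lambda y .
\end{equation}
Then $c$ maps $K$ into $K$, is weak*-continuous and $\lambda$-Lipschitz, and moves points little: $\|c(y)-y\|=\kappa\|x_0-y\|\le\kappa D$.

Two special cases of Theorem~\ref{thm:discrete} have short proofs. Both produce a net $(y_\beta)$ in $K$ with $\|T_ay_\beta-y_\beta\|\to0$ for each $a$. Along a subnet $y_\beta\to y$ weak*, so $T_ay_\beta\to T_ay$ weak*, and $T_ay=y$.

\emph{Affine maps on a convex set.} Put $y=\sum_tp(t)T_tx_0$. Then $T_ay-y=\sum_u(\delta_a*p-p)(u)\,T_ux_0$, which is small in norm by Lemma~\ref{lem:day}. This uses amenability and not nonexpansiveness. For nonlinear maps $T_a$ does not pass through the average. What survives is that the random point $T_sx_0$, with $s$ of law $p$, has an almost invariant \emph{law}; but this law is spread out.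

\emph{One nonexpansive map $T$.} The map $T\circ c$ is a strict contraction of the complete space $K$, so it has a fixed point $y$, and $\|Ty-y\|=\|Ty-Tc(y)\|\le\kappa D$. This uses nonexpansiveness and not amenability. For several maps, the contractions $T_a\circ c$ have different fixed points.

The first argument gives invariance without concentration, the second concentration without invariance. We combine them by composing \emph{random} contractions $T_{s_1}\circ c$, $T_{s_2}\circ c,\dots$.

\begin{example}\label{ex:sign}
Let $S=\{1,-1\}$ under multiplication act on $K=[-1,1]$ by $T_\varepsilon x=\varepsilon x$, and take $x_0=1$. The random point $T_sx_0=\pm1$ with $s$ uniform has an invariant law and variance $1$. The contractions $T_1c$ and $T_{-1}c$ have the fixed points $1$ and $-\kappa/(2-\kappa)$. Now let $s_1,\dots,s_M$ be independent uniform signs and put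
\[
Y=T_{s_1}c\,T_{s_2}c\cdots c\,T_{s_M}x_0=s_1\bigl(\kappa+\lambda s_2(\kappa+\lambda s_3(\cdots))\bigr).
\]
With $\eta_j=s_1\cdots s_j$ this expands to
\[
Y=\sum_{j=1}^{M-1}\kappa\lambda^{j-1}\eta_j+\lambda^{M-1}\eta_M .
\]
The map $(s_j)\mapsto(\eta_j)$ is a bijection of $\{\pm1\}^M$, so the $\eta_j$ are again independent uniform signs. Replacing $s_1$ by $-s_1$ turns $Y$ into $-Y$, so the law of $Y$ is invariant. Since $1-\lambda^2=\kappa(2-\kappa)$,
\[
\operatorname{Var}Y=\sum_{j=1}^{M-1}\kappa^2\lambda^{2(j-1)}+\lambda^{2(M-1)}\le\frac{\kappa}{2-\kappa}+\lambda^{2(M-1)}\le2\kappa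
\]
as soon as $\lambda^{2(M-1)}\le\kappa$. As $\kappa\to0$ the law of $Y$ tends to the Dirac mass at the fixed point $0$.
\end{example}

Three features of this computation carry over. First, the outermost variable $s_1$ makes the law invariant. Second, changing $s_1$ can move $Y$ by as much as $2$ (take all signs equal to $1$, so that $Y=1$), but it moves the conditional expectation $\mathbb E[Y\mid s_1]=\kappa s_1$ by only $2\kappa$. The reason is that $c$ is almost the identity, so $T_{s_1}c\,T_{s_2}$ is almost $T_{s_1s_2}$, and the law of $as_2$ does not depend on $a$: the next variable absorbs the change. Third, the coefficients of the $\eta_j$ add up to exactly $1$, so the triangle inequality gives nothing, whereas their squares add up to at most $2\kappa$. Concentration comes from orthogonality.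

\section{The random point and its variance}\label{sec:random}

In this section $S$ is any semigroup, $K\subset E$ is star-shaped about $x_0$ with diameter $D<\infty$, and $\{T_s\}$ is a representation of $S$ by nonexpansive self-maps of $K$. No topology on $S$ and no weak* continuity are needed yet.

In general there is no exactly invariant finite mean, so we measure the failure of invariance as seen by one test function. For a finite mean $p$, $a\in S$ and bounded $\psi:K\to\mathbb R$ define the \emph{defect}
\[
\Delta(p,a,\psi)=\sup_{z\in K}\Bigl|\sum_tp(t)\bigl[\psi(T_{at}z)-\psi(T_tz)\bigr]\Bigr| .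
\]

Fix $\kappa\in(0,1)$, let $\lambda$ and $c$ be as in \eqref{eq:c}, and fix $M\ge2$ with $\lambda^{2(M-1)}\le\kappa$. For a word $w=(a_1,\dots,a_j)$ in $S$ let
\[
\Phi_w=T_{a_1}\circ c\circ T_{a_2}\circ c\circ\cdots\circ T_{a_j}\circ c,
\]
with $\Phi_w=\mathrm{id}$ for the empty word. The map $\Phi_w:K\to K$ is $\lambda^j$-Lipschitz. Let $p_1,\dots,p_M$ be finite means, let $s_1,\dots,s_M$ be independent with laws $p_1,\dots,p_M$, and put $W_m=\prod_{j<m}\operatorname{supp}p_j$, a finite set of words of length $m-1$. Define
\[
Z_M=x_0,\qquad Z_m=c\,(T_{s_{m+1}}Z_{m+1})\quad(1\le m<M),\qquad Y=T_{s_1}Z_1 .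
\]
Thus $Y=T_{s_1}c\,T_{s_2}c\cdots c\,T_{s_M}x_0$, a random point of $K$ with finitely many values. The point $Z_m$ depends only on $s_{m+1},\dots,s_M$, and for every $m$
\begin{equation}\label{eq:split}
Y=\Phi_{(s_1,\dots,s_{m-1})}\bigl(T_{s_m}Z_m\bigr).
\end{equation}

\begin{proposition}\label{prop:random}
With this notation:
\begin{enumerate}
\item[(1)] For every $a\in S$ and bounded $\varphi:K\to\mathbb R$,
\[
|\mathbb E\varphi(T_aY)-\mathbb E\varphi(Y)|\le\Delta(p_1,a,\varphi).
\]
\item[(2)] Let $f:K\to\mathbb R$ be $1$-Lipschitz, and suppose that
\begin{equation}\label{eq:absorb}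
\Delta(p_{m+1},a,f\circ\Phi_w)\le\tfrac12\kappa\lambda^{m-1}D\qquad(1\le m<M,\ w\in W_m,\ a\in\operatorname{supp}p_m).
\end{equation}
Then $\operatorname{Var}f(Y)\le10\,\kappa D^2$.
\end{enumerate}
\end{proposition}

Condition \eqref{eq:absorb} says that $s_{m+1}$ absorbs the values of $s_m$. It involves $p_{m+1}$ and the supports of $p_1,\dots,p_m$ only, so the means can be chosen one after another, from the outermost inward.

\begin{proof}
(1) We have $Y=T_{s_1}Z_1$ and $T_aY=T_{as_1}Z_1$, with $Z_1$ independent of $s_1$. Hence
\[
\mathbb E\varphi(T_aY)-\mathbb E\varphi(Y)=\mathbb E\sum_tp_1(t)\bigl[\varphi(T_{at}Z_1)-\varphi(T_tZ_1)\bigr],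
\]
and the sum is at most $\Delta(p_1,a,\varphi)$ in absolute value for each value of $Z_1$.

(2) Apply Lemma~\ref{lem:mart} to $X=f(Y)$; we bound the variation of $g_m(w,a)$ in $a\in\operatorname{supp}p_m$ for fixed $w\in W_m$.

Let $m<M$ and write $Z=Z_{m+1}$, which depends only on $s_{m+2},\dots,s_M$ and so is independent of $s_{m+1}$. By \eqref{eq:split} and the definition of $Z_m$,
\[
g_m(w,a)=\mathbb E\sum_tp_{m+1}(t)\,f\bigl(\Phi_wT_a\,c\,(T_tZ)\bigr).
\]
We compare this with the number $\gamma(w)=\mathbb E\sum_tp_{m+1}(t)f(\Phi_wT_tZ)$, which does not depend on $a$, in two steps. First delete the map $c$ between $T_a$ and $T_t$. Since $f\circ\Phi_w\circ T_a$ is $\lambda^{m-1}$-Lipschitz and $T_aT_t=T_{at}$, for all $t\in S$ and $z\in K$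
\[
\bigl|f\bigl(\Phi_wT_a\,c\,(T_tz)\bigr)-f\bigl(\Phi_wT_{at}z\bigr)\bigr|\le\lambda^{m-1}\|c(T_tz)-T_tz\|\le\kappa\lambda^{m-1}D .
\]
Then absorb $a$: by \eqref{eq:absorb}, for all $z\in K$
\[
\Bigl|\sum_tp_{m+1}(t)f(\Phi_wT_{at}z)-\sum_tp_{m+1}(t)f(\Phi_wT_tz)\Bigr|\le\tfrac12\kappa\lambda^{m-1}D .
\]
Averaging both bounds over the values $z$ of $Z$ gives $|g_m(w,a)-\gamma(w)|\le\frac32\kappa\lambda^{m-1}D$. So we may take $b_m=3\kappa\lambda^{m-1}D$.

For $m=M$ no variable is left to absorb $a$, but the accumulated contraction suffices: $g_M(w,a)=f(\Phi_wT_ax_0)$ and $f\circ\Phi_w$ is $\lambda^{M-1}$-Lipschitz, so we may take $b_M=\lambda^{M-1}D$. With $1-\lambda^2=\kappa(2-\kappa)$ and the choice of $M$,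
\[
\operatorname{Var}f(Y)\le\sum_{m\ge1}9\kappa^2\lambda^{2(m-1)}D^2+\lambda^{2(M-1)}D^2\le\frac{9\kappa D^2}{2-\kappa}+\kappa D^2\le10\,\kappa D^2.
\]
\end{proof}

The map $c$ plays two opposite roles. It must be close to the identity, so that deleting it costs only $\kappa D$; and it must contract, so that the costs decay geometrically. The sum of the $b_m$ need not be small, since $\sum_{m\ge1}\kappa\lambda^{m-1}=1$, but the sum of their squares is of order $\kappa D^2$.

\section{Discrete semigroups}\label{sec:discrete}

It remains to pass to the limit. We do not claim that $Y$ is close in norm to a single point. The variance bound is used only for $f\in\mathcal L$, where it survives weak* limits of laws, and it forces the limit law to be a Dirac mass.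

\begin{lemma}\label{lem:limit}
Let $K\subset E$ be nonempty and weak*-compact, and let $\{T_s:s\in S\}$ be weak*-continuous self-maps of $K$. Suppose that for all finite sets $A\subset S$, $\mathcal P\subset C(K)$, $B\subset\mathcal L$ and all $\varepsilon>0$ there is a random point $Y$ of $K$ with finitely many values such that
\[
|\mathbb E\varphi(T_aY)-\mathbb E\varphi(Y)|\le\varepsilon\quad(a\in A,\ \varphi\in\mathcal P),\qquad\operatorname{Var}f(Y)\le\varepsilon\quad(f\in B).
\]
Then the maps $T_s$ have a common fixed point.
\end{lemma}

\begin{proof}
Let $Q(A,\mathcal P,B,\varepsilon)$ be the set of $\nu\in P(K)$ with $|\nu(\varphi\circ T_a)-\nu(\varphi)|\le\varepsilon$ for $a\in A$, $\varphi\in\mathcal P$, and $\nu(f^2)-\nu(f)^2\le\varepsilon$ for $f\in B$. The functions $\varphi\circ T_a$, $\varphi$, $f$, $f^2$ belong to $C(K)$, so this set is closed in $P(K)$. It contains the law of $Y$. A finite intersection of such sets contains another one, obtained by taking the unions of the finite sets and the least $\varepsilon$. By compactness some $\nu\in P(K)$ lies in all of them.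

For $f\in\mathcal L$ we get $\nu\bigl((f-\nu(f))^2\bigr)=0$, so $f$ is constant on $\operatorname{supp}\nu$. Since $\mathcal L$ separates points and $\nu(\operatorname{supp}\nu)=1$, the support is a single point $y$ and $\nu=\delta_y$. For $a\in S$ and $\varphi\in C(K)$ we get $\nu(\varphi\circ T_a)=\nu(\varphi)$, that is, $\varphi(T_ay)=\varphi(y)$. Taking $\varphi\in\mathcal L$ gives $T_ay=y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:discrete}]
In the discrete case one $\ell^1$ estimate controls the defect for all test functions at once. Let $\psi:K\to\mathbb R$ take its values in an interval of length $L$ and midpoint $\mu$. For $z\in K$ put $k(u)=\psi(T_uz)$. By \eqref{eq:conv}, and because $\delta_a*p-p$ has sum $0$,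
\[
\sum_tp(t)\bigl[k(at)-k(t)\bigr]=\sum_u(\delta_a*p-p)(u)\,\bigl(k(u)-\mu\bigr).
\]
Hence
\begin{equation}\label{eq:defect}
\Delta(p,a,\psi)\le\tfrac12L\,\|\delta_a*p-p\|_1 .
\end{equation}

Let $A,\mathcal P,B,\varepsilon$ be as in Lemma~\ref{lem:limit}. Choose $\kappa\in(0,1)$ with $10\kappa D^2\le\varepsilon$ and $\kappa\|\varphi\|_\infty\le\varepsilon$ for $\varphi\in\mathcal P$, and choose $M$ as in Section~\ref{sec:random}. By Lemma~\ref{lem:day} choose successively finite means $p_1,\dots,p_M$ with
\[
\|\delta_a*p_1-p_1\|_1\le\kappa\ \ (a\in A),\qquad\|\delta_a*p_{m+1}-p_{m+1}\|_1\le\kappa\ \ (a\in\operatorname{supp}p_m,\ 1\le m<M),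
\]
and let $Y$ be the random point of Section~\ref{sec:random}. For $\varphi\in\mathcal P$ take $L=2\|\varphi\|_\infty$ in \eqref{eq:defect}: then $\Delta(p_1,a,\varphi)\le\kappa\|\varphi\|_\infty\le\varepsilon$ for $a\in A$, and Proposition~\ref{prop:random}(1) gives the first condition of Lemma~\ref{lem:limit}. If $f$ is $1$-Lipschitz and $w\in W_m$, then $f\circ\Phi_w$ is $\lambda^{m-1}$-Lipschitz, so we may take $L=\lambda^{m-1}D$, and \eqref{eq:defect} gives \eqref{eq:absorb}. Proposition~\ref{prop:random}(2) gives $\operatorname{Var}f(Y)\le10\kappa D^2\le\varepsilon$ for every $1$-Lipschitz $f$, in particular for $f\in B$. Lemma~\ref{lem:limit} finishes the proof.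
\end{proof}

\begin{remark}\label{rem:hyp}
Each hypothesis has a definite place. Amenability gives the means $p_m$; it is necessary by Theorem~\ref{thm:top}. Nonexpansiveness gives the Lipschitz constant of $f\circ\Phi_w\circ T_a$. Star-shapedness gives the map $c$; without it, the group $\{1,-1\}$ acts on $K=\{1,-1\}\subset\mathbb R$ by multiplication with no fixed point. Weak* compactness gives $D<\infty$ and the compactness of $P(K)$; without it, $(\mathbb N,+)$ acts on $\mathbb R$ by $T_nx=x+n$.

Weak* continuity enters only in Lemma~\ref{lem:limit}, and it cannot be dropped. Let $\Omega=\mathbb N\cup\{\infty\}$ be the one-point compactification of $\mathbb N$, let $E=C(\Omega)^*=\ell^1(\Omega)$, and let $K=P(\Omega)$, which is weak*-compact and convex. Define $T$ on $K$ by $(T\mu)(\infty)=0$, $(T\mu)(1)=\mu(\infty)$ and $(T\mu)(n+1)=\mu(n)$. Then $T$ is an isometry of $K$ into $K$, and $T_n=T^n$ is a representation of the left amenable semigroup $(\mathbb N,+)$. A fixed point would satisfy $0=\mu(\infty)=\mu(1)=\mu(2)=\cdots$, so there is none. Here $\delta_n\to\delta_\infty$ weak*, while $T\delta_n=\delta_{n+1}\to\delta_\infty\ne\delta_1=T\delta_\infty$.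
\end{remark}

\section{Semitopological semigroups and retractions}\label{sec:top}

Let $S$ be a semitopological semigroup. The space $LUC(S)$ is a normed space containing the constants, and it is invariant under left translations: for $f\in LUC(S)$ the function $\ell_sf$ is continuous because $t\mapsto st$ is, and since
\begin{equation}\label{eq:ell}
(\ell_t\ell_sf)(u)=(\ell_sf)(tu)=f(stu)=(\ell_{st}f)(u),
\end{equation}
the map $t\mapsto\ell_t\ell_sf=\ell_{st}f$ is norm continuous as a composition of continuous maps.

A mean on $LUC(S)$ can be applied only to functions in $LUC(S)$. The proof of Lemma~\ref{lem:day} therefore breaks down, because the dual of $\ell^1(S)$ is all of $\ell^\infty(S)$. But Proposition~\ref{prop:random} needs only small defects, and Lemma~\ref{lem:limit} needs them only for finitely many continuous test functions at a time. So we run the separation argument in $C(K)$; joint continuity is what places the resulting functions in $LUC(S)$.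

\begin{lemma}\label{lem:luc}
Suppose that $LUC(S)$ has a left invariant mean $m$, and let $\{T_s\}$ be a jointly weak*-continuous representation of $S$ on a nonempty weak*-compact set $K$. For all finite sets $A\subset S$, $\mathcal P\subset C(K)$ and all $\delta>0$ there is a finite mean $p$ with $\Delta(p,a,\psi)\le\delta$ for $a\in A$ and $\psi\in\mathcal P$.
\end{lemma}

\begin{proof}
Let $\psi\in C(K)$. We first show that $u\mapsto\psi\circ T_u$ is continuous from $S$ to $C(K)$. Fix $u_0\in S$ and $\eta>0$. For each $z\in K$, joint continuity gives open neighborhoods $U_z$ of $u_0$ and $N_z$ of $z$ with $|\psi(T_ux)-\psi(T_{u_0}z)|\le\eta/2$ for $(u,x)\in U_z\times N_z$; hence $|\psi(T_ux)-\psi(T_{u_0}x)|\le\eta$ there. Cover $K$ by finitely many $N_z$ and let $U$ be the intersection of the corresponding $U_z$. Then $\|\psi\circ T_u-\psi\circ T_{u_0}\|_\infty\le\eta$ for $u\in U$.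

For $\theta\in C(K)^*$ put $G(u)=\theta(\psi\circ T_u)$. This function is bounded and continuous. Since $\psi\circ T_{su}-\psi\circ T_{s'u}=(\psi\circ T_s-\psi\circ T_{s'})\circ T_u$, we have
\[
\|\ell_sG-\ell_{s'}G\|_\infty\le\|\theta\|\,\|\psi\circ T_s-\psi\circ T_{s'}\|_\infty ,
\]
so $G\in LUC(S)$.

Let $V=C(K)^{A\times\mathcal P}$ with the maximum of the norms and $v_t=(\psi\circ T_{at}-\psi\circ T_t)_{a,\psi}$, so that $\|\sum_tp(t)v_t\|=\max_{a,\psi}\Delta(p,a,\psi)$. A functional on $V$ is a family $\theta=(\theta_{a,\psi})$ in $C(K)^*$. With $G_{a,\psi}(u)=\theta_{a,\psi}(\psi\circ T_u)$ we have $\theta(v_t)=\sum_{a,\psi}(\ell_aG_{a,\psi}-G_{a,\psi})(t)$, a function in $LUC(S)$ on which $m$ vanishes. Lemma~\ref{lem:sep} applies.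
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:top}]
The implication (b)$\Rightarrow$(c) holds because convex sets are star-shaped, and (d)$\Rightarrow$(c) is contained in the statement of (d).

\emph{(a)$\Rightarrow$(b).} Let $K$ be star-shaped about $x_0$. If $D=0$, then $K$ is a point; so let $D>0$. Each $T_s$ is weak*-continuous. Let $A,\mathcal P,B,\varepsilon$ be as in Lemma~\ref{lem:limit}; choose $\kappa\in(0,1)$ with $10\kappa D^2\le\varepsilon$, and $M$ as in Section~\ref{sec:random}. By Lemma~\ref{lem:luc} choose $p_1$ with $\Delta(p_1,a,\varphi)\le\varepsilon$ for $a\in A$, $\varphi\in\mathcal P$. Suppose that $p_1,\dots,p_m$ are chosen, with $m<M$. The family $\{f\circ\Phi_w:f\in B,\ w\in W_m\}$ is finite, and it lies in $C(K)$ because $\Phi_w$ is a composition of the weak*-continuous maps $T_s$ and $c$. Choose $p_{m+1}$ by Lemma~\ref{lem:luc} for the set $\operatorname{supp}p_m$, this family, and $\delta=\frac12\kappa\lambda^{m-1}D>0$. Then \eqref{eq:absorb} holds for every $f\in B$. Proposition~\ref{prop:random} gives both conditions of Lemma~\ref{lem:limit}, and the common fixed point follows.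

\emph{(c)$\Rightarrow$(a).} Let $K\subset LUC(S)^*$ be the set of means on $LUC(S)$. It contains the point evaluations, it is convex, and it is a weak*-closed subset of the unit ball, hence weak*-compact. Put $(T_sm)(f)=m(\ell_sf)$; this is again a mean. By \eqref{eq:ell},
\[
(T_sT_tm)(f)=(T_tm)(\ell_sf)=m(\ell_t\ell_sf)=m(\ell_{st}f),
\]
so $T_sT_t=T_{st}$. Each $T_s$ is nonexpansive because $\|\ell_sf\|_\infty\le\|f\|_\infty$. Joint continuity at $(s_0,m_0)$ follows from
\[
|m(\ell_sf)-m_0(\ell_{s_0}f)|\le\|\ell_sf-\ell_{s_0}f\|_\infty+|(m-m_0)(\ell_{s_0}f)| .
\]
(The space $LUC(S)$ is complete, being closed in $\ell^\infty(S)$ under uniform limits, so $LUC(S)^*$ is a dual Banach space.) A common fixed point is a left invariant mean.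

\emph{(c)$\Rightarrow$(d).} A nonexpansive retraction onto $F$ is a nonexpansive map $r$ that fixes $F$ pointwise and satisfies $T_s\circ r=r$ for all $s$. So we look for $r$ as a common fixed point of an action on a space of maps. Let
\[
\mathcal H=\{h:K\to K:\ h\text{ is norm nonexpansive and }h(x)=x\text{ for all }x\in F\},
\]
where $F$ is not yet known to be nonempty. Regard $K$ as an index set. The space $\ell^\infty(K,E)$ of bounded maps $K\to E$ with the supremum norm is the dual of $\ell^1(K,E_*)$ under the pairing $\langle h,e\rangle=\sum_x\langle h(x),e(x)\rangle$, and $\mathcal H$ is a bounded subset of it because $K$ is bounded. It contains the identity. It is convex, because $K$ is convex and a convex combination of nonexpansive maps fixing $F$ is again one.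

Finitely supported elements are dense in $\ell^1(K,E_*)$, so on bounded sets the weak* topology of $\ell^\infty(K,E)$ is the topology of pointwise weak* convergence. In this topology $K^K$ is compact by Tychonoff's theorem, and $\mathcal H$ is closed in it: if $h_\beta\to h$ pointwise weak* with $h_\beta\in\mathcal H$, then $h$ fixes $F$, and $\|h(x)-h(y)\|\le\liminf_\beta\|h_\beta(x)-h_\beta(y)\|\le\|x-y\|$ because the norm of $E$ is weak* lower semicontinuous. So $\mathcal H$ is weak*-compact.

For $h\in\mathcal H$ the map $T_s\circ h$ is nonexpansive and fixes $F$, so $h\mapsto T_s\circ h$ maps $\mathcal H$ into $\mathcal H$. These maps form a representation of $S$. They are nonexpansive for the supremum norm, since $\|T_sh(x)-T_sh'(x)\|\le\|h(x)-h'(x)\|$ for each $x$. They are jointly weak*-continuous: if $s_\beta\to s$ and $h_\beta\to h$, then $h_\beta(x)\to h(x)$ weak*, hence $T_{s_\beta}h_\beta(x)\to T_sh(x)$ weak*, for each $x$. By (c) there is $r\in\mathcal H$ with $T_s\circ r=r$ for all $s$. Then $r(K)\subset F$, so $F\ne\emptyset$, and $r$ is the identity on $F$. Thus $r$ is a nonexpansive retraction of $K$ onto $F$.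

For discrete $S$, condition (a) is left amenability and condition (c) is property (G), which gives the last statement.
\end{proof}

\begin{thebibliography}{9}

\bibitem{review}
\emph{Review Article},
\texttt{https://fixedpointtheoryandapplications.springeropen.com/}\allowbreak\texttt{track/pdf/10.1155/2010/580956},
doi:10.1155/2010/580956.

\end{thebibliography}
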